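# Birational quadrics from half-neighbors of dimension 8 and 16

Throughout, $k$ is a field of characteristic not $2$, and all quadratic forms are nondegenerate.

## 1. Two four-dimensional forms

Take $a,b,d\in k^*$ and write out the eight diagonal entries
$$\langle 1,a\rangle\otimes\langle 1,b\rangle\otimes\langle 1,d\rangle=\langle 1,a,b,ab,d,ad,bd,abd\rangle .$$
Split the entries into two halves:
$$\varphi=\langle 1,a,b,d\rangle,\qquad \psi=\langle ab,ad,bd,abd\rangle .$$
Each half defines a quadric surface:
$$x_0^2+ax_1^2+bx_2^2+dt^2=0,\qquad ab\,u^2+ad\,y_1^2+bd\,y_2^2+abd\,y_3^2=0 .$$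
How are these two surfaces related? Multiply the entries of $\varphi$ by $abd$ and drop squares: $1,a,b,d$ become $abd,\,bd,\,ad,\,ab$. So $\psi\cong abd\,\varphi$. Explicitly, put
$$u=-dt,\qquad y_1=-bx_2,\qquad y_2=ax_1,\qquad y_3=x_0. \tag{1}$$
Then
$$ab\,u^2+ad\,y_1^2+bd\,y_2^2+abd\,y_3^2=abd\,(dt^2+bx_2^2+ax_1^2+x_0^2),$$
so the linear substitution (1) identifies the two quadrics. (The signs in (1) do not matter for this identity. They will be explained in Section 4.)

Now do the same with four letters and sixteen entries. The complete list is
$$1,\ a,\ b,\ c,\ d,\ ab,\ ac,\ ad,\ bc,\ bd,\ cd,\ abc,\ abd,\ acd,\ bcd,\ abcd,$$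
and we split it as
$$\varphi=\langle 1,a,c,d,ac,cd,abc,abd\rangle,\qquad \psi=\langle b,ab,ad,bc,bd,acd,bcd,abcd\rangle .\tag{2}$$
Is there a monomial $t$ that turns the first list into the second, up to squares? Since $1$ is in the first list, $t$ would have to be one of the eight entries of $\psi$. But modulo squares each of these is a product of two entries of $\varphi$:
$$b=ac\cdot abc,\quad ab=c\cdot abc,\quad ad=a\cdot d,\quad bc=a\cdot abc,$$
$$bd=a\cdot abd,\quad acd=a\cdot cd,\quad bcd=ac\cdot abd,\quad abcd=d\cdot abc .$$
If $t=ss'$ up to squares, with $s,s'$ in the first list, then $ts=s'$ up to squares, and multiplication by $t$ sends the entry $s$ back into the first list. So no monomial works. This does not prove that the forms (2) are not similar; it shows that the trick of dimension $4$ is gone. We ask how the two six-dimensional quadrics $\{\varphi=0\}$ and $\{\psi=0\}$ are related, for (2) and for every other splitting of a sixteen-dimensional form of this type.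

## 2. Half-neighbors, neighbors, and the statements

**Definition (Pfister form).** For $a_1,\dots,a_m\in k^*$, the $m$-fold Pfister form is $\langle\langle a_1,\dots,a_m\rangle\rangle=\langle1,a_1\rangle\otimes\cdots\otimes\langle1,a_m\rangle$. It has dimension $2^m$. For example, $\langle\langle a,b\rangle\rangle=\langle1,a,b,ab\rangle$.

**Definition (half-neighbors).** Two forms $\varphi,\psi$ of dimension $2^n$ are half-neighbors of each other if $d\varphi\perp e\psi$ is a Pfister form for some $d,e\in k^*$. The pair in (2) is an example with $d=e=1$ and Pfister form $\langle\langle a,b,c,d\rangle\rangle$. Note that the splitting $V\perp W$ of the Pfister space is arbitrary; it need not come from a diagonal basis.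

**Definition (neighbor).** A neighbor of a Pfister form $\pi$ of dimension $2N$ is a form similar to a subform of $\pi$ of dimension $>N$. For example, $\langle1,a,b\rangle$ is a neighbor of $\langle\langle a,b\rangle\rangle$.

**Definition (birational forms).** Write $Q_\varphi$, or $Q_V$ if $\varphi$ lives on the space $V$, for the projective quadric $\{\varphi=0\}\subset\mathbb P(V)$; here $\mathbb P(V)$ parametrizes lines in $V$. Two forms are birational if their quadrics are birational over $k$. Similar forms define the same quadric, so they are birational. The source records that there are $8$-dimensional half-neighbors that are not similar but are nevertheless birational. The question is whether all $8$-dimensional half-neighbors are birational.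

**Theorem A.** If $\varphi,\psi$ are $8$-dimensional half-neighbors over $k$, then $Q_\varphi$ and $Q_\psi$ are birational over $k$.

**Theorem B.** Let $N\in\{8,16\}$, and let $\pi$ be a Pfister form of dimension $2N$.

1. If $d\varphi\perp e\psi\cong\pi$ with $\dim\varphi=\dim\psi=N$, then $Q_\varphi,Q_\psi$ are birational over $k$.
2. Any two neighbors of $\pi$ of equal dimension are birational. More precisely, suppose $\pi\cong\rho\otimes\langle1,d\rangle$ is anisotropic, with $\rho$ a Pfister form, and let $A=\{d\rho(m)+1=0\}$, an affine quadric of dimension $N-1$. Then every neighbor of $\pi$ of dimension $N+j$ $(1\le j\le N)$ has quadric birational to $A\times\mathbb P^{j-1}$.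
3. If $\pi$ is anisotropic and $\varphi$ is a neighbor of $\pi$, then a form $\varphi'$ has $Q_{\varphi'}$ birational to $Q_\varphi$ if and only if $\dim\varphi'=\dim\varphi$ and $\varphi'$ is similar to a subform of $\pi$.

Theorem A is part 1 of Theorem B for $N=8$.

We use these textbook facts about forms. Witt's cancellation and extension theorems. An isotropic Pfister form is hyperbolic. If a form of dimension $\ge3$ is isotropic, its quadric is rational, by projection from a rational point. Over a finite field every form of dimension $\ge3$ is isotropic. A quadric $Q_\varphi$ with $\dim\varphi\ge3$ is geometrically integral. Two more, needed only for part 3 of Theorem B, are recalled in Section 9.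

## 3. Stable birationality, and six variables that do not cancel

The first thing to try is to pass to the function field. Let $d\varphi\perp e\psi\cong\pi$ with $\dim\varphi=\dim\psi=8$, and let $K=k(Q_\varphi)$. Over $K$ the form $\varphi$ has a zero, so $\pi_K$ is isotropic, hence hyperbolic. Then $d\varphi_K=-e\psi_K$ in the Witt ring, and since the dimensions agree, $d\varphi_K\cong-e\psi_K$. So $\psi_K$ is isotropic and $Q_\psi$ is rational over $K$; that is, $k(Q_\varphi\times Q_\psi)$ is purely transcendental of degree $6$ over $k(Q_\varphi)$. Exchanging the roles of $\varphi$ and $\psi$, it is also purely transcendental of degree $6$ over $k(Q_\psi)$. Hence $Q_\varphi\times\mathbb P^6$ and $Q_\psi\times\mathbb P^6$ are birational: half-neighbors are stably birational.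

Here the argument stops. It gives no way to cancel the factor $\mathbb P^6$. Put differently, a $K$-point of $Q_\psi$ is a rational map $Q_\varphi\dashrightarrow Q_\psi$ between varieties of dimension $6$, and we have produced such points, but from an isometry $d\varphi_K\cong-e\psi_K$ about which we know nothing. We would need a point chosen so that the resulting map can be inverted. So we look for a geometric rule that attaches to a general zero of $\varphi$ one zero of $\psi$, and that is symmetric in $\varphi$ and $\psi$.

## 4. Maximal isotropic subspaces seen from $V$ and from $W$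

Let $\pi$ be a form on a space $P$ of dimension $2N$ and let $P=V\perp W$. The source of symmetry is one count of dimensions.

**Fact (LA).** Let $F\supset k$ be a field and let $L\subset P_F$ be totally isotropic of dimension $N$. Then
$$\dim(L\cap V_F)=\dim(L\cap W_F)+\dim V-N. \tag{3}$$

*Proof.* Since $L$ is totally isotropic of half the dimension, $L^\perp=L$. Also $V^\perp=W$. So $(L\cap V)^\perp=L^\perp+V^\perp=L+W$. Taking dimensions,
$$2N-\dim(L\cap V)=N+\dim W-\dim(L\cap W),$$
and $\dim W=2N-\dim V$ gives (3). $\blacksquare$

If $\dim V=\dim W=N$, then (3) says $\dim(L\cap V)=\dim(L\cap W)$: the subspace $L$ meets $V$ if and only if it meets $W$. This suggests the following rule. Choose a family of maximal totally isotropic subspaces $L_m$ such that exactly one of them passes through a general zero of $\pi$. Given a zero $v\in V$, take the $L_m$ that contains it. It meets $W$ too, say in a line spanned by $w$; send $[v]$ to $[w]$. From $w$ we recover $m$, and from $m$ we recover $[v]$ as long as $L_m\cap V$ is one-dimensional.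

**The rule in dimension 4.** Let $H$ be the quaternion algebra with basis $1,i,j,ij$ and $i^2=-a$, $j^2=-b$, $ij=-ji$. Its norm $n(x)=x\bar x$ is $\langle1,a,b,ab\rangle$ in this basis. Let $P=H\oplus H$ and $\pi(x,y)=n(x)+d\,n(y)$; this is $\langle\langle a,b,d\rangle\rangle$. For $m\in H$ with $d\,n(m)=-1$, let $L_m=\{(x,mx):x\in H\}$. It is totally isotropic, since $n(x)+d\,n(m)n(x)=0$, and of dimension $4$. A zero $(x,y)$ of $\pi$ with $n(x)\ne0$ lies in $L_m$ exactly when $m=yx^{-1}$.

Take $V$ with basis $(1,0),(i,0),(j,0),(0,1)$ and $W$ with basis $(ij,0),(0,i),(0,j),(0,ij)$. These carry the forms $\varphi,\psi$ of Section 1. A zero of $\varphi$ is $v=(x,t)$ with $x=x_0+x_1i+x_2j$ and $n(x)=-dt^2$. If $n(x)\neq0$, then $m=t\bar x/n(x)$. To find a vector of $L_m\cap W$, try $z=ij$. From $i(ij)=-aj$ and $j(ij)=bi$ we get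
$$\bar x\,ij=(x_0-x_1i-x_2j)\,ij=x_0\,ij+ax_1\,j-bx_2\,i ,$$
which has no component along $1$. So $(ij,\,m\,ij)\in W$. Multiplying this vector by $n(x)/t=-dt$ gives
$$w=\big(-dt\,ij,\ -bx_2\,i+ax_1\,j+x_0\,ij\big).$$
This is exactly the substitution (1), with its signs. The similarity of Section 1 is the rule "pass from $V$ to $W$ along $L_m$".

In dimension $8$ there may be no similarity, but the rule can still be tried, with octonions in place of quaternions. Two things must be settled. First, do octonions, which are not associative, still give a family with one member through a general zero? Second, is $L_m\cap V$ really one-dimensional for a general zero of $V$? The second point is a genuine problem: for special $V$ the rule breaks down.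

**A bad position.** Keep the quaternion example, but take $V=H\oplus0$, $W=0\oplus H$. Since $n(m)=-1/d\ne0$, the element $m$ is invertible, so $mx=0$ only for $x=0$. Hence $L_m\cap V=0$ for all $m$, over every field extension: no zero of $V$ lies on any $L_m$.

The remedy is that we may move $V$ by an isometry of $\pi$ without changing $Q_V$.

## 5. Reduction to an anisotropic Pfister form

*This section removes the trivial case and fixes notation.* Let $d\varphi\perp e\psi\cong\pi$ with $\pi$ Pfister of dimension $2N$ and $\dim\varphi=\dim\psi=N$. If $\pi$ is isotropic, it is hyperbolic, so $d\varphi=-e\psi$ in the Witt ring; the dimensions agree, so $d\varphi\cong-e\psi$ and $Q_\varphi\cong Q_\psi$. Nothing remains to be shown.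

So assume $\pi$ is anisotropic. Then $k$ is infinite, because over a finite field a form of dimension $\ge3$ is isotropic. Scaling $\varphi$ and $\psi$ does not change their quadrics, so we may take the space $P$ of $\pi$ to be $V\perp W$ with $\varphi=\pi|_V$ and $\psi=\pi|_W$.

## 6. The lemma on one-member-through-a-point families

Let $\pi$ be an anisotropic form on $P$ with $\dim P=2N\ge8$. By the remark above, $k$ is infinite. The quadric $Q_\pi\subset\mathbb P(P)$ has dimension $2N-2$. Here is the precise form of "one member of the family through a general zero"; $\kappa(\cdot)$ denotes a residue field.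

**Hypothesis (H).** There are an integral $k$-variety $A$ of dimension $N-1$ and a rank-$N$ subbundle $\mathcal L\subset P\otimes\mathcal O_A$ with totally isotropic fibers $L_m$, such that
$$\mathrm{ev}:\mathbb P(\mathcal L)\to Q_\pi,\qquad (m,[z])\mapsto[z],$$
is birational.

The quaternion family of Section 4 is an example with $N=4$ (for $\langle\langle a,b,d\rangle\rangle$ anisotropic): $A=\{d\,n(m)+1=0\}$ has dimension $3$, and on $\{n(x)\neq0\}$ the inverse of $\mathrm{ev}$ is $[x:y]\mapsto(yx^{-1},[x])$.

**Lemma.** Assume (H), and let $P=V\perp W$.

(a) If $\dim V=\dim W=N$, then $Q_V$ and $Q_W$ are birational.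

(b) If $\dim V=N+j$ with $1\le j\le N$, then $Q_V$ is birational to $A\times\mathbb P^{j-1}$.

**Step 1. An open set over which $\mathrm{ev}$ is an isomorphism.** *We isolate the bad locus $E$ and bound its dimension.* The variety $\mathbb P(\mathcal L)$ is a projective bundle over the integral variety $A$, so it is integral, of dimension $(N-1)+(N-1)=2N-2$. Since $\mathrm{ev}$ is birational, there are nonempty opens $U\subset\mathbb P(\mathcal L)$ and $\Omega_0\subset Q_\pi$ such that $\mathrm{ev}$ restricts to an isomorphism $U\to\Omega_0$. The closure of $\mathrm{ev}(\mathbb P(\mathcal L)\setminus U)$ has dimension $<2N-2$, so removing it from $\Omega_0$ leaves a nonempty open $\Omega\subset Q_\pi$. By construction $\mathrm{ev}^{-1}(\Omega)\subset U$, so $\mathrm{ev}^{-1}(\Omega)\to\Omega$ is an isomorphism. Put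
$$E=\mathbb P(\mathcal L)\setminus\mathrm{ev}^{-1}(\Omega).$$
It is a proper closed subset of an integral variety, so $\dim E\le2N-3$.

**Step 2. The group of isometries has many rational points and few orbits.** *We need both facts in order to move $V$.* Let $G=SO(\pi)$, an irreducible group, and let $\mathfrak{so}(\pi)$ be the vector space of linear maps $S$ of $P$ that are skew for the polar form of $\pi$, that is, have adjoint $S^*=-S$. For $S\in\mathfrak{so}(\pi)$ with $\det(1+S)\ne0$, put
$$g=(1-S)(1+S)^{-1}.$$
Then $g^*g=1$, because $g^*=(1-S)^{-1}(1+S)$ and all the factors commute. Moreover $\det g=1$, because $\det(1-S)=\det\big((1-S)^*\big)=\det(1+S)$. Finally $1+g=2(1+S)^{-1}$ is invertible and $S=(1-g)(1+g)^{-1}$. Conversely, for $g\in G$ with $\det(1+g)\neq0$, the last formula defines an $S$ with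
$$S^*=(1+g^{-1})^{-1}(1-g^{-1})=(g+1)^{-1}(g-1)=-S,$$
and $1+S=2(1+g)^{-1}$ is invertible. So the nonempty open subset $\{\det(1+g)\ne0\}$ of $G$ is isomorphic, over $k$, to a nonempty open subset of the affine space $\mathfrak{so}(\pi)$. A nonempty open subset of $G_{\bar k}$ meets this open set, as $G_{\bar k}$ is irreducible. Since $k$ is infinite, a nonzero polynomial over $\bar k$ does not vanish at all $k$-points of an affine space. Hence *every nonempty open subset of $G_{\bar k}$ contains a point of $G(k)$*.

Next, *over $\bar k$ the group $G$ is transitive on $Q_\pi$.* The group $O(\pi)$ is transitive on isotropic lines by Witt's extension theorem. Let $\ell$ be an isotropic line. Then $\ell^\perp$ has dimension $2N-1>N$, so it is not totally isotropic and contains a vector $u$ with $\pi(u)\ne0$. The reflection in $u$ fixes $\ell$ and has determinant $-1$. So an element of $O(\pi)$ carrying $\ell$ to $\ell'$ can be corrected to an element of $G$ that does the same.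

**Step 3. Moving $V$ into general position.** *We arrange that $Q_V$ meets $\Omega$ and that the part of $Q_V$ seen on $E$ is small.* Let $V\subset P$ be a subspace on which $\pi$ is nondegenerate, with $\dim V\ge3$. The claim is that for all $g$ in a nonempty open subset of $G_{\bar k}$:

(i) $Q_{gV}\cap\Omega\ne\emptyset$;

(ii) $\dim\big(E\cap\mathrm{ev}^{-1}(Q_{gV})\big)\le\dim V-3$.

For (i), fix $q\in Q_V(\bar k)$. The set $\{g:gq\in\Omega\}$ is open, and by transitivity it is nonempty. For such $g$ we have $gq\in Q_{gV}\cap\Omega$.

For (ii), work over $\bar k$ and let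
$$\Gamma=\{(g,e)\in G\times E:\ g^{-1}\mathrm{ev}(e)\in Q_V\}.$$
The fiber of $\Gamma\to E$ over $e$ is the preimage of $Q_V$ under the orbit map $G\to Q_\pi$, $g\mapsto g^{-1}\mathrm{ev}(e)$. By transitivity this map is surjective. Its fibers are cosets of a stabilizer, so they all have the same dimension, $\dim G-(2N-2)$. As $\dim Q_V=\dim V-2$, we get
$$\dim\Gamma\le(2N-3)+(\dim V-2)+\dim G-(2N-2)=\dim G+\dim V-3 .$$
Now project $\Gamma$ to $G$. A component of $\Gamma$ that does not dominate $G$ is avoided by removing the closure of its image; for a component that dominates $G$, the fibers over a nonempty open set have dimension equal to the dimension of the component minus $\dim G$. So over a nonempty open subset of $G_{\bar k}$ all fibers of $\Gamma\to G$ have dimension $\le\dim V-3$ (or are empty). The fiber over $g$ is $\{e\in E:\mathrm{ev}(e)\in gQ_V=Q_{gV}\}$. This is (ii).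

By Step 2 we can choose $g\in G(k)$ for which (i) and (ii) hold for $V$, and in case (a) also for $W$: finitely many nonempty open subsets of the irreducible $G_{\bar k}$ have nonempty intersection. Replace $(V,W)$ by $(gV,gW)$. This is again an orthogonal decomposition of $P$, and $Q_V,Q_W$ change only up to isomorphism. From now on (i) and (ii) hold with $g=1$. (Dimensions and nonemptiness do not change between $k$ and $\bar k$.)

**Step 4. The incidence variety.** *We record all pairs consisting of a member of the family and a line that it has in common with $V$.* Let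
$$I_V=\mathrm{ev}^{-1}(\mathbb P(V))=\mathrm{ev}^{-1}(Q_V)\subset\mathbb P(\mathcal L),\qquad p:I_V\to A\ \text{the projection}.$$
It is cut out in $\mathbb P(\mathcal L)$ by the linear equations given by $\mathcal L\to(P/V)\otimes\mathcal O_A$. So its scheme-theoretic fiber over a point $m\in A$ is the projective space of the kernel,
$$p^{-1}(m)=\mathbb P(L_m\cap V_{\kappa(m)}). \tag{4}$$
Split $I_V$ into an open and a closed part:
$$I_V^\circ=I_V\cap\mathrm{ev}^{-1}(\Omega),\qquad B_V=I_V\cap E .$$
Since $\mathrm{ev}$ is an isomorphism over $\Omega$, we have $I_V^\circ\cong Q_V\cap\Omega$, which by (i) is a nonempty open subscheme of the integral quadric $Q_V$. So $I_V^\circ$ is integral of dimension $\dim V-2$. Let $\xi$ be its generic point; then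
$$\kappa(\xi)=k(Q_V). \tag{5}$$
By (ii), $\dim B_V\le\dim V-3$.

**Step 5. Proof of (a).** *We show that $Q_V$ is birational to a hypersurface in $A$ that is the same for $V$ and for $W$.* Let $\dim V=\dim W=N$ and put
$$Y_V=p(I_V)=\{m\in A:\ L_m\cap V_{\kappa(m)}\ne0\}.$$
It is closed in $A$, because $\mathbb P(\mathcal L)\to A$ is proper, and nonempty, because $I_V^\circ\ne\emptyset$. Both $\mathcal L$ and $(P/V)\otimes\mathcal O_A$ have rank $N$, so locally on $A$ the set $Y_V$ is the zero set of one function, the determinant of $\mathcal L\to(P/V)\otimes\mathcal O_A$. Moreover $\dim I_V\le N-2<N-1=\dim A$, so $Y_V\ne A$. By Krull's principal ideal theorem every irreducible component of $Y_V$ has dimension exactly $N-2$.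

On the other hand,
$$Y_V=\overline{p(I_V^\circ)}\cup\overline{p(B_V)},$$
where the first set is irreducible and the second has dimension $\le N-3$. A component of $Y_V$ is contained in one of the two sets, and it is too large for the second. Hence $Y_V=\overline{p(I_V^\circ)}$ is irreducible of dimension $N-2$. Give it the reduced structure; its generic point is $y=p(\xi)$.

The point $y$ is not in $\overline{p(B_V)}$, for otherwise $Y_V$ would have dimension $\le N-3$. So the fiber of $I_V$ over $y$ equals the fiber of $I_V^\circ$ over $y$. The second description says that it is the generic fiber of a dominant morphism $I_V^\circ\to Y_V$ of integral varieties of the same dimension $N-2$, so it has dimension $0$, and it contains $\xi$. The first description says, by (4), that it is a projective space over $\kappa(y)$. A projective space of dimension $0$ over $\kappa(y)$ is $\operatorname{Spec}\kappa(y)$. So $\xi$ is its only point and $\kappa(\xi)=\kappa(y)$. With (5),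
$$k(Q_V)\cong\kappa(y).$$

The same argument for $W$ gives $k(Q_W)\cong\kappa(y')$, with $y'$ the generic point of $Y_W$. By (3) with $F=\kappa(m)$ and $L=L_m$, we have $\dim(L_m\cap V)=\dim(L_m\cap W)$ for every $m\in A$. Hence $Y_V=Y_W$ and $y=y'$, and
$$k(Q_V)\cong\kappa(y)\cong k(Q_W)\quad\text{over }k .$$

**Step 6. Proof of (b).** *When $V$ is larger than half, every $L_m$ meets it, and $I_V$ is generically a projective bundle over $A$.* Let $\dim V=N+j$ with $1\le j\le N$. The bundle $(P/V)\otimes\mathcal O_A$ has rank $N-j$, so locally $I_V$ is cut out by $N-j$ equations in the integral variety $\mathbb P(\mathcal L)$. So every component of $I_V$ has dimension at least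
$$2N-2-(N-j)=N+j-2=\dim V-2 .$$
Since $\dim B_V\le\dim V-3$, no component lies in $B_V$; each one meets the open irreducible set $I_V^\circ$. Hence $I_V$ is irreducible with generic point $\xi$, and $\dim I_V=N+j-2$.

By (3), $\dim(L_m\cap V)=\dim(L_m\cap W)+j\ge1$ for all $m$, so by (4) the map $p$ is surjective, and $\xi$ lies over the generic point $\eta$ of $A$. The fiber over $\eta$ is a projective space over $\kappa(\eta)=k(A)$ by (4). Every point of this fiber is a specialization of $\xi$, so $\xi$ is its generic point, and its dimension is $(N+j-2)-(N-1)=j-1$. The residue field of $\xi$ is the same in the fiber and in $I_V$. With (5),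
$$k(Q_V)=\kappa(\xi)=k(A)(\mathbb P^{j-1})=k(A\times\mathbb P^{j-1}).\qquad\blacksquare$$

## 7. Left multiplication by octonions: Theorem A

It remains to find a family as in (H). For $\dim\pi=16$ we imitate the quaternion family. First recall what octonions offer.

**Octonions.** For $a,b,c\in k^*$, three Cayley–Dickson doublings starting from $k$, with parameters $-a,-b,-c$, give an $8$-dimensional unital algebra $\mathbb O$ with a nondegenerate quadratic form $n$, its norm, satisfying $n(xy)=n(x)n(y)$. A doubling with parameter $\lambda$ replaces the norm $n$ by $n\perp-\lambda n$; so here the norm form is $\langle\langle a,b,c\rangle\rangle$. (The first two doublings give $k[i]$ with norm $\langle1,a\rangle$ and the quaternion algebra $H$ of Section 4.) The algebra $\mathbb O$ is not associative. What replaces associativity follows from multiplicativity alone. Let $b(x,y)=n(x+y)-n(x)-n(y)$ and $\bar u=b(u,1)\,1-u$. Then $\overline{\bar u}=u$ and $n(\bar u)=n(u)$. Polarizing $n(ux)=n(u)n(x)$ in $x$, and then in $u$, gives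
$$b(ux,uy)=n(u)b(x,y),\qquad b(ux,wy)+b(wx,uy)=b(u,w)\,b(x,y).$$
With $w=1$ the second identity reads $b(ux,y)=b(u,1)b(x,y)-b(x,uy)$, that is,
$$b(ux,y)=b(x,\bar uy). \tag{6}$$
Hence $b(\bar u(ux),y)=b(ux,uy)=n(u)b(x,y)$ for all $y$. As $b$ is nondegenerate, this gives the first of the following identities. The second follows on replacing $u$ by $\bar u$, and the other two by the same argument for right multiplication:
$$\bar u(ux)=n(u)x=u(\bar ux),\qquad (xu)\bar u=n(u)x=(x\bar u)u. \tag{7}$$
For $n(x)\ne0$ put $x^{-1}=\bar x/n(x)$. By (7), $(yx^{-1})x=y$ and $(yx)x^{-1}=y$.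

**(H) for 4-fold Pfister forms.** Let $\pi=\langle\langle a,b,c\rangle\rangle\otimes\langle1,d\rangle$ be anisotropic; so $N=8$, $P=\mathbb O\oplus\mathbb O$ and $\pi(x,y)=n(x)+d\,n(y)$. Let
$$A=\{m\in\mathbb O:\ d\,n(m)+1=0\},\qquad L_m=\{(x,mx):x\in\mathbb O\}.$$
*$A$ is as required:* its equation is the dehomogenization of the nondegenerate $9$-dimensional form $dn\perp\langle1\rangle$, which is irreducible even over $\bar k$; so $A$ is an integral affine quadric of dimension $7=N-1$.

*The $L_m$ are as required:* they are the graphs of a linear map depending algebraically on $m$, so they are the fibers of a rank-$8$ subbundle $\mathcal L$, with $\mathbb P(\mathcal L)\cong A\times\mathbb P(\mathbb O)$. They are totally isotropic, since $n(x)+d\,n(mx)=(1+d\,n(m))\,n(x)=0$.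

*$\mathrm{ev}(m,[x])=[x:mx]$ is birational:* let $\Omega=\{[x:y]\in Q_\pi:n(x)\ne0\}$. It is open, and nonempty because over $\bar k$ there are $x,y$ with $n(x)=1$, $n(y)=-1/d$. It is dense, because $Q_\pi$ is integral. On $\Omega$ define
$$s:[x:y]\mapsto\big(yx^{-1},[x]\big).$$
This is unchanged when $(x,y)$ is scaled. It lands in $A\times\mathbb P(\mathbb O)$, because $n(yx^{-1})=n(y)/n(x)=-1/d$ on $Q_\pi$. Since $(yx^{-1})x=y$, we have $\mathrm{ev}\circ s=\mathrm{id}$. Since $(mx)x^{-1}=m$, we have $s\circ\mathrm{ev}=\mathrm{id}$ on $\mathrm{ev}^{-1}(\Omega)=\{(m,[x]):n(x)\ne0\}$. So (H) holds. Only the identities (7), each involving two elements, were used; full associativity was never needed.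

**Proof of Theorem A.** By Section 5 we may assume that $P=V\perp W$ is the space of an anisotropic $4$-fold Pfister form $\pi$, with $\varphi=\pi|_V$, $\psi=\pi|_W$ of dimension $8$. We have just shown that (H) holds with $N=8$. By part (a) of the Lemma, $Q_\varphi=Q_V$ and $Q_\psi=Q_W$ are birational over $k$. $\blacksquare$

The common model is explicit. The projection $\mathrm{pr}_W:P\to W$ identifies $P/V$ with $W$. So, after $V$ is moved by a general isometry, both quadrics are birational to
$$\{m\in A:\ \det\big(\mathbb O\to W,\ x\mapsto\mathrm{pr}_W(x,mx)\big)=0\}.$$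

## 8. A family for 5-fold Pfister forms

Now let $N=16$. An anisotropic $5$-fold Pfister form can be written as $\pi=\rho\perp d\rho$ on $P=R\oplus R$, where $R=\mathbb O\oplus\mathbb O$ and $\rho=n\perp en$ with $n$ an octonion norm and $e\in k^*$. To copy Section 7 we would want a bilinear product on $R$ with $\rho(mx)=\rho(m)\rho(x)$. By Hurwitz's theorem there is none in dimension $16$. But Section 7 needs less: a linear map $T_m$ of $R$, depending rationally on $m$, with $\rho(T_mx)=\rho(m)\rho(x)$, and a way to recover $m$ from $x$ and $T_mx$.

**Finding $T_m$.** *We write $T_m$ as a $2\times2$ block matrix and let orthogonality of the columns decide the missing block.* Let $M_i$ be left multiplication by $m_i$ on $\mathbb O$. By (6) its adjoint $M_i^*$ is left multiplication by $\bar m_i$, and by (7) $M_i^*M_i=M_iM_i^*=n(m_i)$. Take first column $(M_1,M_2)$; it scales correctly, since $n(m_1x_1)+e\,n(m_2x_1)=\rho(m)\,n(x_1)$. Take second column $(Z,M_1)$. Orthogonality of the columns requires $M_1^*Z+eM_2^*M_1=0$; multiplying by $M_1$ on the left gives $Z=-\frac e{n(m_1)}M_1M_2^*M_1$, if $n(m_1)\ne0$. So put $c=-1/d$,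
$$A=\{m=(m_1,m_2)\in R:\ \rho(m)=c,\ n(m_1)\ne0\},$$
and for $m\in A$
$$T_m(x_1,x_2)=\Big(m_1x_1-\tfrac e{n(m_1)}\,m_1\big(\bar m_2(m_1x_2)\big),\ \ m_2x_1+m_1x_2\Big).$$
The set $A$ is open in the affine quadric $\{d\rho+1=0\}$, which is integral of dimension $15$ because $d\rho\perp\langle1\rangle$ is irreducible over $\bar k$. It is nonempty, since over $\bar k$ it contains $(\sqrt c,0)$.

**Checking $\rho(T_mx)=\rho(m)\rho(x)$.** *This makes the graphs isotropic.* The first component is $m_1\cdot\big(x_1-\tfrac e{n(m_1)}\bar m_2(m_1x_2)\big)$. By (6), $b(x_1,\bar m_2(m_1x_2))=b(m_2x_1,m_1x_2)$. So its norm is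
$$n(m_1)\Big(n(x_1)-\tfrac e{n(m_1)}b(m_2x_1,m_1x_2)+\tfrac{e^2}{n(m_1)^2}n(m_2)n(m_1)n(x_2)\Big)$$
$$=n(m_1)n(x_1)-e\,b(m_2x_1,m_1x_2)+e^2n(m_2)n(x_2).$$
And $e$ times the norm of the second component is
$$e\,n(m_2)n(x_1)+e\,b(m_2x_1,m_1x_2)+e\,n(m_1)n(x_2).$$
The mixed terms cancel, and the sum is $\big(n(m_1)+e\,n(m_2)\big)\big(n(x_1)+e\,n(x_2)\big)=\rho(m)\rho(x)$.

For $m\in A$ the graph $L_m=\{(x,T_mx):x\in R\}$ has dimension $16$ and is totally isotropic: $\rho(x)+d\rho(T_mx)=(1+dc)\rho(x)=0$. The $L_m$ are the fibers of a subbundle $\mathcal L$ with $\mathbb P(\mathcal L)\cong A\times\mathbb P(R)$.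

**Recovering $m$.** *This gives birationality of $\mathrm{ev}$.* Let $y=T_mx$. As a function of $m$ the first component of $T_m$ is not linear, so we cannot simply solve it for $m$. But the first column of $T_m$ is linear in $m$, and it reappears as the first row of the adjoint of $T_m$ with respect to $\rho$, for which $T_m^*y=\rho(m)x$. This suggests the two equations
$$\bar m_1y_1+e\,\bar m_2y_2=c\,x_1,\qquad m_2x_1+m_1x_2=y_2. \tag{8}$$
The second is the second component of $y=T_mx$. For the first, (7) gives
$$\bar m_1y_1=n(m_1)x_1-e\,\bar m_2(m_1x_2),\qquad e\,\bar m_2y_2=e\,n(m_2)x_1+e\,\bar m_2(m_1x_2),$$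
with sum $\rho(m)x_1=cx_1$. So $m$ is a solution $\mu$ of the linear system $\Lambda_{x,y}(\mu)=(cx_1,y_2)$, where
$$\Lambda_{x,y}(\mu_1,\mu_2)=\big(\bar\mu_1y_1+e\,\bar\mu_2y_2,\ \ \mu_2x_1+\mu_1x_2\big)$$
is an endomorphism of the $16$-dimensional space $R$, linear in $(x,y)$. Let $\Delta(x,y)=\det\Lambda_{x,y}$, which is homogeneous in $(x,y)$, and let
$$U=\{(m,[x])\in\mathbb P(\mathcal L):\ \Delta(x,T_mx)\ne0\}.$$
This is open. It is nonempty: over $\bar k$ take $m=(\sqrt c,0)$ and $x=(1,0)$; then $y=(\sqrt c,0)$ and $\Lambda_{x,y}(\mu)=(\sqrt c\,\bar\mu_1,\mu_2)$, which is invertible.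

On the open set $\{\Delta\ne0\}$ of $Q_\pi$ we have $x\ne0$, because for $x=0$ the second component of $\Lambda_{x,y}$ vanishes. So there we may define
$$[x:y]\mapsto\big(\Lambda_{x,y}^{-1}(cx_1,y_2),\ [x]\big)\in R\times\mathbb P(R);$$
scaling $(x,y)$ scales $\Lambda_{x,y}$ and the right-hand side alike, so this is well defined. By (8) its composition with $\mathrm{ev}|_U$ is the inclusion $U\subset R\times\mathbb P(R)$. In particular $\mathrm{ev}|_U$ is injective. As $\dim U=15+15=30=\dim Q_\pi$ and $Q_\pi$ is irreducible, $\mathrm{ev}|_U$ is dominant. It induces an inclusion $k(Q_\pi)\subset k(\mathbb P(\mathcal L))$. The field $k(\mathbb P(\mathcal L))$ is generated by the coordinates of $m$ and the ratios of the coordinates of $x$, and all of these are pullbacks of rational functions on $Q_\pi$. So the inclusion is an equality, $\mathrm{ev}$ is birational, and (H) holds with $N=16$.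

## 9. Neighbors of 4- and 5-fold Pfister forms: Theorem B

Two more textbook facts are needed for part 3. *Lang–Nishimura:* if $X\dashrightarrow X'$ is a rational map of $k$-varieties, $X$ has a smooth $k$-point and $X'$ is proper, then $X'$ has a $k$-point. *Cassels–Pfister subform theorem:* if an anisotropic form $\pi$ becomes hyperbolic over $k(Q_{\varphi'})$, with $\varphi'$ anisotropic of dimension $\ge2$, then $\varphi'$ is similar to a subform of $\pi$. For the latter see Elman–Karpenko–Merkurjev, *The Algebraic and Geometric Theory of Quadratic Forms*, §22, or Lam, *Introduction to Quadratic Forms over Fields*, Ch. X.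

**Part 1.** By Section 5 we may assume $\pi$ anisotropic and $P=V\perp W$. Hypothesis (H) holds by Section 7 for $N=8$ and by Section 8 for $N=16$. Part (a) of the Lemma gives the claim.

**Part 2.** *Isotropic case.* If $\pi$ is isotropic, it is hyperbolic, so its space contains a totally isotropic subspace of dimension $N$. A subspace of dimension $>N$ meets it nontrivially, so every neighbor is isotropic and has a rational quadric. Neighbors of equal dimension therefore have birational quadrics.

*Anisotropic case.* Write $\pi\cong\rho\otimes\langle1,d\rangle$ with $\rho$ a Pfister form. Then $\rho$ is an octonion norm $n$ if $N=8$, and $n\perp en$ for an octonion norm $n$ and some $e\in k^*$ if $N=16$. So Section 7, respectively Section 8, applies with this $\rho$ and this $d$. The variety $A$ used there is $\{d\rho(m)+1=0\}$ for $N=8$, and a dense open subset of it for $N=16$, which makes no difference up to birational equivalence. Up to scaling, a neighbor of dimension $N+j$ is $\pi|_V$ with $\dim V=N+j$; as $\pi$ is anisotropic, $\pi|_V$ is nondegenerate and $P=V\perp V^\perp$. Part (b) of the Lemma gives that $Q_V$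 is birational to $A\times\mathbb P^{j-1}$. This depends only on $j$ once $\pi\cong\rho\otimes\langle1,d\rangle$ is fixed, so any two neighbors of equal dimension are birational.

**Part 3.** *If.* A form $\varphi'$ similar to a subform of $\pi$ with $\dim\varphi'=\dim\varphi>N$ is a neighbor of $\pi$ of the same dimension as $\varphi$, so part 2 applies.

*Only if.* Let $Q_{\varphi'}$ be birational to $Q_\varphi$. The quadrics have the same dimension, so $\dim\varphi'=\dim\varphi$. The form $\varphi$ is anisotropic, being similar to a subform of the anisotropic form $\pi$.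

First, $\varphi'$ is anisotropic. If it were isotropic, the smooth variety $Q_{\varphi'}$ would have a $k$-point, and by Lang–Nishimura so would the projective variety $Q_\varphi$, contradicting the anisotropy of $\varphi$.

Next, $\pi$ becomes hyperbolic over $k(Q_{\varphi'})$. Indeed $k(Q_{\varphi'})\cong k(Q_\varphi)$ over $k$, and over this field $\varphi$ is isotropic. As $\pi$ contains a form similar to $\varphi$, it is isotropic there, hence hyperbolic, being a Pfister form.

By the Cassels–Pfister subform theorem, $\varphi'$ is similar to a subform of $\pi$. $\blacksquare$
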